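# Sums and products of distinct complex numbers

## 1. Three sets of four numbers

For a finite set $A$ of numbers, form all sums and all products of distinct elements of $A$, with the empty sum $0$ and the empty product $1$ included. Take three sets of size four and count.

For $A=\{1,2,3,4\}$ the sums are exactly the integers $0,1,\dots,10$, so there are $11$ of them. In a product the factor $1$ does nothing, and the subsets of $\{2,3,4\}$ give $1,2,3,4,6,8,12,24$, which are $8$ products. Total: $19$.

For $A=\{1,2,4,8\}$ binary expansion makes all $16$ sums distinct. The products are $2^0,\dots,2^6$, which are $7$ in number. Total: $23$.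

For $A=\{1,i,-1,-i\}$ a sum is $(\varepsilon_1-\varepsilon_3)+(\varepsilon_2-\varepsilon_4)i$ with $\varepsilon_j\in\{0,1\}$, so the sums are the $9$ numbers $x+yi$ with $x,y\in\{-1,0,1\}$. The products are the four elements of $A$. Total: $13$.

Each set is good on one side. The interval $\{1,\dots,k\}$ has only $\frac{k(k+1)}2+1$ sums, but the primes up to $k$ alone give $2^{\pi(k)}$ products. The geometric progression $\{1,2,\dots,2^{k-1}\}$ has only $\frac{k(k-1)}2+1$ products but $2^k$ sums. The complex example extends as well. If $q=2^r$ with $r\ge1$ and $\zeta$ is a primitive $q$-th root of unity, then $\zeta^{q/2}=-1$, and $1,\zeta,\dots,\zeta^{q/2-1}$ are linearly independent over $\mathbb Q$, because the minimal polynomial of $\zeta$ is $x^{q/2}+1$. A sum of distinct $q$-th roots of unity is $\sum_{j<q/2}(\varepsilon_j-\varepsilon_{j+q/2})\zeta^j$, so there are exactly $3^{q/2}$ sums, against only $q$ products. If $q$ is prime, the only rational linear relations among the $q$-th roots of unity are the multiples of $1+\zeta+\dots+\zeta^{q-1}=0$. Two different subsets then have equal sums only if they are the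 empty set and the full set, and there are $2^q-1$ sums.

One can also compromise. Take $A=\{2^a3^b:0\le a,b\le2\}$, nine numbers. The exponents of a product lie in $[0,9]$ each, so there are at most $100$ products. All of $A$ adds up to $(1+2+4)(1+3+9)=91$, so there are at most $92$ sums. The total is at most $192$, while the geometric progression of length nine has $37+512=549$.

How small can the total be? For $A=\{a_1,\dots,a_k\}$ with distinct $a_i$ put
$$A^{+}=\Big\{\sum_{i=1}^{k}\varepsilon_i a_i : \varepsilon_i\in\{0,1\}\Big\},\qquad A^{\times}=\Big\{\prod_{i=1}^{k}a_i^{\varepsilon_i} : \varepsilon_i\in\{0,1\}\Big\},$$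
$$g_{\mathbb{Z}}(k)=\min_{A\subset\mathbb{Z},\,|A|=k}\{|A^+|+|A^\times|\},\qquad g_{\mathbb{C}}(k)=\min_{A\subset\mathbb{C},\,|A|=k}\{|A^+|+|A^\times|\}.$$
Erdős and Szemerédi observed that $g_{\mathbb Z}(k)<k^{c\frac{\log k}{\log\log k}}$ for an absolute constant $c>0$. Chang proved that for an absolute constant $c'>0$
$$g_{\mathbb{Z}}(k)>k^{c'\frac{\log k}{\log\log k}},\qquad (1)$$
and also that $\frac{\log g_{\mathbb C}(k)}{\log k}\to\infty$. The paper "On Sums And Products Of Distinct Numbers" says that it is not known there whether the analogue of (1) holds for $g_{\mathbb C}$. These notes prove that it does.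

## 2. A trade-off between products and sums

The compromise set above has a parameter, the number $n$ of primes used. With more primes there are more products and fewer sums. The main theorem says that for each $n$ this trade-off is forced. Throughout, $\log$ is the natural logarithm.

**Theorem 1.** There is $k_0$ such that for all $k\ge k_0$, all integers $1\le n\le \frac{\log k}{40\log\log k}$ and all $A\subset\mathbb C\setminus\{0\}$ with $|A|=k$,
$$|A^\times|\ \ge\ k^{n/5}\qquad\text{or}\qquad |A^+|\ \ge\ 2^{m},\quad m:=\lfloor k^{1/(11n)}\rfloor .$$

**Corollary 2.** For all large $k$, $g_{\mathbb C}(k)>k^{\frac{1}{250}\frac{\log k}{\log\log k}}$.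

**Theorem 3.** For all $k\ge 3$ and all integers $1\le n\le\frac{\log k}{\log\log k}$ with $n\le \log k$, there is $A\subset\mathbb Z_{>0}$, $|A|=k$, with $|A^\times|\le k^{3n}$ and $|A^+|\le \exp(8k^{3/n})$.

So the answer to the question is yes. Since $g_{\mathbb C}\le g_{\mathbb Z}$, Corollary 2 and the upper bound of Erdős and Szemerédi give
$$\log g_{\mathbb C}(k)\asymp\log g_{\mathbb Z}(k)\asymp\frac{\log^2k}{\log\log k}.$$

**Proof of Corollary 2 from Theorem 1.** The purpose is to take $n$ as large as allowed. Let $|A|=k$, $A_*=A\setminus\{0\}$ and $k_1=|A_*|\ge k-1$. Then $A_*^+=A^+$ and $A_*^\times\subset A^\times$. Apply Theorem 1 to $A_*$ with $n=\big\lfloor\frac{\log k_1}{40\log\log k_1}\big\rfloor$, which is at least $1$ for large $k$. Since $\frac{\log k_1}{11n}\ge\frac{40}{11}\log\log k_1$, we have $m\ge(\log k_1)^{40/11}-1\ge\log^2k_1$. So one of two things happens. Either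
$$\log|A^+|\ge(\log2)\log^2k_1,$$
or
$$\log|A^\times|\ge\frac n5\log k_1\ge\frac{\log^2k_1}{200\log\log k_1}-\frac{\log k_1}5 .$$
Since $\log k_1=\log k+O(1/k)$, both right-hand sides exceed $\frac{\log^2k}{250\log\log k}$ for large $k$. $\square$

Theorem 3 shows that Theorem 1 is sharp up to the constants in the exponents. For large $k$, Theorem 1 gives an alternative of the form "$|A^\times|\ge k^{c_1n}$ or $|A^+|\ge\exp(k^{c_2/n})$" with $c_1=\frac15$ and, say, $c_2=\frac1{12}$: here $k^{1/n}\ge(\log k)^{40}$ is large, so $m\log2\ge k^{1/(12n)}$. In the same range of $n$, Theorem 3 gives a set of positive integers with $|A^\times|\le k^{3n}$ and $|A^+|\le\exp(8k^{3/n})\le\exp(k^{4/n})$. So only the values of the absolute constants $c_1,c_2$ can be improved, even for integers. No claim is made that the constants, $\frac1{250}$ among them, are optimal.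

## 3. Boxes of exponents

**Proof of Theorem 3.** Let $p_1<p_2<\cdots$ be the primes and $N=\lceil k^{1/n}\rceil\le2k^{1/n}$. Let $A$ consist of any $k$ elements of
$$\Big\{\prod_{i\le n}p_i^{e_i}:0\le e_i<N\Big\},$$
a set of size $N^n\ge k$.

**Step 1: products.** We count exponent vectors. In a product of distinct elements of $A$ each exponent lies in $[0,k(N-1)]$, so $|A^\times|\le(kN)^n\le2^nk^{n+1}$. As $n\le\log k$, we have $2^n\le k$, and $|A^\times|\le k^{n+2}\le k^{3n}$.

**Step 2: the size of $p_n$.** We need $p_n\le2n^2$, and include a proof. Put $R=n^2$. The $2R+1$ binomial coefficients $\binom{2R}i$ add up to $4^R$. Grouping the first and the last, whose sum is $2$, gives $2R$ terms, each at most $\binom{2R}R$, so $\binom{2R}R\ge\frac{4^R}{2R}$. By Legendre's formula the exponent of a prime $p$ in $\binom{2R}R$ is $\sum_{p^i\le2R}\big(\lfloor2R/p^i\rfloor-2\lfloor R/p^i\rfloor\big)$, where each term is $0$ or $1$. So the power of $p$ dividing $\binom{2R}R$ is at most $2R$, and $\binom{2R}R\le(2R)^{\pi(2R)}$. Therefore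
$$\pi(2n^2)+1\ge\frac{2n^2\log2}{\log(2n^2)}>n,$$
where the last inequality says $4^n>2n^2$. This holds for $n=1$, and it persists because $((n+1)/n)^2\le4$. So $\pi(2n^2)>n-1$, that is, $\pi(2n^2)\ge n$ and $p_n\le2n^2$.

**Step 3: sums.** We bound the sums by their size. All of them are integers in $[0,k\,p_n^{nN}]$. From $n\le\frac{\log k}{\log\log k}$ (note $\log\log k>0$) we get $k^{1/n}\ge\log k\ge n$. Also $\log p_n\le\log(2n^2)\le1+2\log n\le3n\le3k^{1/n}$. Hence
$$\log|A^+|\le1+\log k+nN\log p_n\le1+k^{1/n}+2k^{2/n}\cdot3k^{1/n}\le8k^{3/n}.\qquad\square$$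

## 4. Passage to a number field

The rest of the notes prove Theorem 1. First we arrange that the tools of algebraic number theory are available.

**Facts used.** The *rank* of a finitely generated abelian group $\Gamma$ is $\dim_{\mathbb Q}\Gamma\otimes\mathbb Q$. For example, the multiplicative group generated by $2,-2,6$ is $\{\pm1\}\times2^{\mathbb Z}\times3^{\mathbb Z}$, of rank $2$. *Zariski's lemma*: a field that is finitely generated as a $\mathbb Q$-algebra is a finite extension of $\mathbb Q$. Let $K$ be a number field of degree $\Delta=[K:\mathbb Q]$. It has $\Delta$ embeddings $\sigma:K\to\mathbb C$. If $z\in K$ has degree $N$ over $\mathbb Q$, then among the $\Delta$ numbers $\sigma(z)$ each of the $N$ conjugates of $z$ occurs exactly $\Delta/N$ times. Each non-archimedean place $v$ gives a homomorphism $\mathrm{ord}_v:K^*\to\mathbb Z$ and an absolute value $|\cdot|_v$, a decreasing exponential of $\mathrm{ord}_v$, with $|x+y|_v\le\max(|x|_v,|y|_v)$. If one term of a finite sum is strictly larger in $|\cdot|_v$ than every other, the sum is not $0$. Finally, $x\in K^*$ is a unit of the ring of integers $O_K$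 exactly when $\mathrm{ord}_v(x)=0$ for every non-archimedean $v$.

Both kinds of place matter. In $\mathbb Q(i)$ the number $\frac{2+i}{2-i}$ has absolute value $1$ in both embeddings, but it is not a unit: its order is $1$ at the prime $2+i$ and $-1$ at the prime $2-i$.

**Step: specialization.** The purpose is to replace $A\subset\mathbb C^*$ by a subset of $K^*$ of the same size without increasing the two counts. Let
$$\mathcal R=\mathbb Q[a^{\pm1},(a-b)^{-1}: a\neq b\in A]\subset \mathbb C .$$
This is a nonzero finitely generated $\mathbb Q$-algebra. By Zariski's lemma its quotient by a maximal ideal is a number field $K$. Let $\phi:\mathcal R\to K$ be the quotient map. For $a\ne b$ in $A$ the elements $a$ and $a-b$ are invertible in $\mathcal R$, so $\phi(a)\ne0$ and $\phi(a)\ne\phi(b)$. As $\phi$ is a homomorphism, injective on $A$, it maps $A^+$ onto $\phi(A)^+$ and $A^\times$ onto $\phi(A)^\times$. So replacing $A$ by $\phi(A)$ keeps $|A|=k$ and does not increase $|A^+|$ or $|A^\times|$. **From now on $A\subset K^*$ with $K$ a number field.**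

This is the only place where the embedding in $\mathbb C$ is used. The same argument applies in any field of characteristic $0$, so Theorem 1 holds over any such field, with the same proof.

## 5. The rank bound by independence, and why it is too weak

The plan has two halves: few products should force $A$ to lie in a coset of a multiplicative group of low rank, and low rank should force many sums. Write $X=|A^\times|$ and assume $X<k^{n/5}$.

Here is the obvious bound on the rank. If $\langle A\rangle$ has rank $r$, then $r$ elements of $A$ are multiplicatively independent, their $2^r$ subset products are distinct, and $r\le\log_2X<\frac n5\log_2k$. This is not enough. In the second half we will sort $A$ by absolute values, and each unit of rank will cost a pigeonhole factor of at least $m$. Even at a cost of only $m$ per unit we would need $m^r\le k$, and for $r=\frac n5\log_2k$ this reads $m\le2^{5/n}\le32$. We want $m$ to be a power $k^{1/(11n)}$, so the rank has to be about $n$, without the factor $\log k$.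

For $A$ itself this is false. Let $r=\lfloor\log_2k\rfloor$, and let $A$ consist of $1,2,\dots,2^{k-r-1}$ and $r$ distinct odd primes. Then $|A^\times|\le k^2\cdot2^r\le k^3$, which is less than $k^{n/5}$ for $n=16$. But the rank is $r+1$, unbounded as $k$ grows. Here the extra rank is carried by few elements: delete the $r$ primes and the rank is $1$. The correct statement allows such deletions.

**Proposition 4.** Let $k$ be large, $1\le n\le\frac{\log k}{40\log\log k}$, $A\subset K^*$, $|A|=k$, $X:=|A^\times|<k^{n/5}$. Then there is $A'\subset A$ with $|A'|\ge k/2$ such that the group generated by all $a/b$ $(a,b\in A')$ has rank at most $n-1$.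

Here is the mechanism behind the proof. Write the group additively, and suppose that in suitable coordinates in $\mathbb R^n$ there are many elements of $A$ near the origin and many near each unit vector $e_1,\dots,e_n$. Replace $t_j$ of the elements near $0$ by elements near $e_j$, for each $j$. This moves the sum by about $(t_1,\dots,t_n)$. If each cluster has $J$ elements, we get about $(J/n)^n$ distinct sums, which is more than $X$ when $J$ is about $k^{1/4}$. So crowded clusters at the corners of an $n$-dimensional simplex are impossible. It remains to show that if there are none, few deletions bring the dimension below $n$. We shall delete sparse regions, and the volume of the largest simplex will drop by a factor of $2$ each time. For this to stop soon, the volumes must be integers of controlled size, and this is the subject of the next section.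

## 6. Integer coordinates of bounded height

Let $G=\langle A\rangle/\mathrm{torsion}$, written additively. It is free abelian of finite rank. Let $\bar a$ be the image of $a$, and for $T\subset A$ put $\bar\Sigma(T)=\sum_{a\in T}\bar a$. Since $\bar\Sigma(T)$ is the image of $\prod_{a\in T}a$, it takes at most $X$ values.

The group $G$ is a poor place to measure volumes. If $A$ consists of $1,2,\dots,2^{k-2}$ and one more element $2^Z$, then $G=\mathbb Z$, and the largest difference is $Z$, which is not bounded in terms of $k$. The halving argument would be allowed $\log_2Z$ steps. The cure is to forget $G$ and remember only the relations between subset sums.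

**Definition (the model space).** Let $E\subset\mathbb R^A$ be the span of all $1_T-1_{T'}$ with $T,T'\subset A$ and $\bar\Sigma(T)=\bar\Sigma(T')$. Let $U=\mathbb R^A/E$, let $u_a$ be the image of $1_a$, and let $D=\dim U$.

**Example.** Let $A=\{1,2,4,8\}$ and write $u_j$ for $u_{2^j}$. The exponents are $0,1,2,3$, and the only coincidences among their subset sums come from the exponent $0$ and from $3=1+2$. So $u_0=0$, $u_3=u_1+u_2$ and $D=2$, although $G$ has rank $1$. Now add $16$. The new coincidences $4=1+3$ and $1+4=2+3$ give $u_4=u_1+u_3$ and $u_1+u_4=u_2+u_3$, whence $u_2=2u_1$ and $u_j=ju_1$ for all $j$. So $D\le1$. Also $D\ge1$, since $u_a\mapsto\bar a$ defines a nonzero map to $\mathbb R$. In the example with $2^Z$, if $Z>k^2$ then $Z$ exceeds the sum of all the other exponents. No coincidence then has $2^Z$ on exactly one side, so the outlier has a direction of its own in $U$.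

**Step 1: what $U$ keeps.** We check that passing to $U$ loses nothing. The linear map $\mathbb R^A\to G\otimes\mathbb R$, $1_a\mapsto\bar a$, kills $E$, so $u_a\mapsto\bar a$ is a well-defined linear map $U\to G\otimes\mathbb R$. If $\bar\Sigma(T)=\bar\Sigma(T')$, then $\sum_{a\in T}u_a=\sum_{a\in T'}u_a$ by the definition of $E$. So the sums $\sum_{a\in T}u_a$ take at most $X$ values. The $u_a$ span $U$, so some $D$ of them form a basis. The $2^D$ subset sums of a basis are distinct, so $D\le\log_2X$.

If $D<n$, take $A'=A$. The differences $u_a-u_b$ span a space of dimension at most $n-1$, hence so do their images $\bar a-\bar b$ in $G\otimes\mathbb R$, and the rank of the group generated by the $a/b$ is exactly the dimension of that span. So Proposition 4 holds in this case. **From now on $D\ge n\ge1$.**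

**Step 2: a small set that controls all of $A$.** We look for few generators with coefficients in $\{-1,0,1\}$. Let $Y\subset A$ be maximal such that $\bar\Sigma(T)\ne\bar\Sigma(T')$ for all distinct $T,T'\subset Y$, and let $h=|Y|$. Then $2^h\le X$, so $h\le\log_2X$. Let $a\notin Y$. By maximality there are distinct $T,T'\subset Y\cup\{a\}$ with $\bar\Sigma(T)=\bar\Sigma(T')$. If $a$ were in neither set, or in both (then remove it from both), we would contradict the choice of $Y$. So $a$ is in exactly one of them, say $a\in T$, and
$$1_T-1_{T'}=1_a-\sum_{y\in Y}\alpha_y(a)1_y\in E,\qquad\alpha(a)\in\{-1,0,1\}^Y .\qquad(2)$$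
For $a\in Y$ put $\alpha(a)=e_a$, the standard basis vector.

**Step 3: $U$ as a quotient of $\mathbb R^Y$.** This replaces the $k$ coordinates of $\mathbb R^A$ by only $h$ coordinates. Let $\beta:\mathbb R^A\to\mathbb R^Y$ be the linear map with $\beta(1_a)=\alpha(a)$. It is onto, because $\beta(1_y)=e_y$ for $y\in Y$. The $k-h$ vectors in (2), one for each $a\notin Y$, lie in $\ker\beta$ and are linearly independent. As $\dim\ker\beta=k-h$, they span $\ker\beta$. So $\ker\beta\subset E$, and $\beta$ induces an isomorphism $U\cong\mathbb R^Y/\beta(E)$ under which $u_a$ corresponds to $\alpha(a)$ mod $\beta(E)$. In particular $\dim\beta(E)=h-D$ and $h\ge D\ge1$. The space $\beta(E)$ is spanned by the vectors $\beta(1_T-1_{T'})$ with $\bar\Sigma(T)=\bar\Sigma(T')$. Each coordinate of such a vector is a sum of $k$ terms from $\{-1,0,1\}$, so these are integer vectors with entries at most $k$ in absolute value.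

**Step 4: coordinates by determinants.** We construct integer coordinates on differences and bound them. Choose a basis $r_1,\dots,r_{h-D}$ of $\beta(E)$ among the integer vectors just described, and put
$$\omega(x_1,\dots,x_D)=\det(r_1,\dots,r_{h-D},x_1,\dots,x_D)\qquad(x_i\in\mathbb R^Y).$$
This alternating form is not zero, since the $r_i$ extend to a basis of $\mathbb R^Y$. It vanishes when some $x_i\in\beta(E)$, so it descends to $U$. The images of the $e_y$ span $U$, so we can choose $y_1,\dots,y_D\in Y$ such that $(u_{y_i})$ is a basis of $U$. Let
$$\varphi_i(x)=\omega(e_{y_1},\dots,x,\dots,e_{y_D})\qquad(x\text{ in slot }i).$$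
If $x=\sum_jc_ju_{y_j}$ in $U$, then $\varphi_i(x)=c_i\,\omega(e_{y_1},\dots,e_{y_D})$. So $\varphi_i$ is a nonzero constant, independent of $i$, times the $i$-th coordinate, and $\varphi=(\varphi_1,\dots,\varphi_D):U\to\mathbb R^D$ is an isomorphism. For $a,b\in A$ the number $\varphi_i(u_a-u_b)$ is a determinant of integer vectors: the $r$'s, of Euclidean length at most $k\sqrt h$; standard basis vectors; and $\alpha(a)-\alpha(b)$, of length at most $2\sqrt h$. By Hadamard's inequality
$$\varphi_i(u_a-u_b)\in\mathbb Z,\qquad|\varphi_i(u_a-u_b)|\le (k\sqrt h)^{h-D}\cdot2\sqrt h\le H:=(2kh)^{h}.\qquad(3)$$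

**Example, continued.** For $A=\{1,2,4,8,16\}$ we may take $Y=\{2,4,16\}$, with exponents $1,2,4$. The subset sums $0,\dots,7$ of the exponents are distinct, and adding the exponent $0$ or $3=1+2$ creates a coincidence. Here $\alpha(8)=(1,1,0)$ and $\alpha(1)=0$. The relation $1+4=2+3$ gives $r_1=(1,-1,1)-(1,1,0)=(0,-2,1)$, and $4=1+3$ gives $r_2=(-1,0,1)-(1,1,0)=(-2,-1,1)$. Then $h=3$, $D=1$ and $\varphi_1(x)=\det(r_1,r_2,x)=-(x_1+2x_2+4x_3)$. So $\varphi_1(u_j)=-j$ for $j=0,\dots,4$: up to sign, the determinant has recovered the exponents.

## 7. Deleting sparse cells shrinks the largest simplex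

We keep the notation of Section 6 and finish the proof of Proposition 4.

**Step 5: volumes.** We set up a quantity whose vanishing means that the dimension is less than $n$. For $I\subset\{1,\dots,D\}$ with $|I|=n$ let $\varphi_I=(\varphi_i)_{i\in I}:U\to\mathbb R^n$. For nonempty $B\subset A$ let
$$V_I(B)=\max_{b_0,\dots,b_n\in B}\Big|\det\big(\varphi_I(u_{b_j}-u_{b_0})\big)_{1\le j\le n}\Big| .$$
By (3) this lies in $\{0,1,\dots,n!H^n\}$, and it is monotone in $B$. Suppose $V_I(B)=0$ for all $I$. Fix $b_0\in B$ and consider the matrix with rows $\varphi(u_b-u_{b_0})$, $b\in B$. All its $n\times n$ minors vanish, so its rank is less than $n$. As $\varphi$ is an isomorphism, the differences $u_b-u_{b'}$ $(b,b'\in B)$ span a space of dimension less than $n$.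

**Step 6: cells.** We say which elements get deleted. Put $J=\lceil k^{1/4}\rceil$ and $s=\frac1{16n^2}$. Since $2=32n^2s$, half-open intervals of length $s$ cut $[-1,1]^n$ into at most $M:=(32n^2+1)^n$ half-open cells of side $s$. Let $B\subset A$ with $V=V_I(B)\ge1$, attained at $b_0,\dots,b_n\in B$; fix this choice. Define $p(a)\in\mathbb R^n$ for $a\in A$ by
$$\varphi_I(u_a-u_{b_0})=\sum_jp_j(a)\,\varphi_I(u_{b_j}-u_{b_0}).$$
By Cramer's rule $p_j(a)$ is the quotient of two determinants. The denominator has absolute value $V$. The numerator is the determinant belonging to $b_0,\dots,b_n$ with $b_j$ replaced by $a$, so for $a\in B$ it is at most $V$ in absolute value. Hence $|p_j(a)|\le1$ for $a\in B$, and $p(a)$ lies in one of the cells, called the cell of $a$. Let $B^\flat$ be obtained from $B$ by deleting every element whose cell contains fewer than $J$ elements of $B$. Then $|B\setminus B^\flat|\le MJ$.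

**Example.** Let $n=D=1$ and suppose that the numbers $\varphi_1(u_b)$, $b\in B$, are $0,1,\dots,9,1000$. Then $V=1000$, attained at $b_0,b_1$ with values $0$ and $1000$, and $p$ is division by $1000$. With $s=\frac1{16}$ the first ten elements lie in the cell $[0,\frac1{16})$, and the last is alone in its cell. For any threshold $J$ with $2\le J\le10$ only the last element is deleted, and $V$ drops from $1000$ to $9$.

**Step 7: the claim.** *If $B^\flat\neq\emptyset$, then $V_I(B^\flat)\le V/2$.* This is where the bound on the number of products enters.

Suppose $V'=V_I(B^\flat)>V/2$, attained at $b_0',\dots,b'_n\in B^\flat$. Define $q(a)$ from the $b'_j$ as $p(a)$ was defined from the $b_j$. In Cramer's rule the denominator is now $V'$, and for $a\in B$ the numerator is at most $V$, because all the elements involved are in $B$. So $|q_j(a)|\le V/V'<2$ for $a\in B$.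

We compare the two coordinate systems. Let $P,Q$ be the invertible linear maps of $\mathbb R^n$ with $p(a)-p(a')=P\varphi_I(u_a-u_{a'})$ and $q(a)-q(a')=Q\varphi_I(u_a-u_{a'})$. Since $p(b_j)-p(b_0)=e_j$, we have $QP^{-1}e_j=q(b_j)-q(b_0)$, whose entries are less than $4$ in absolute value. Thus $|QP^{-1}z|_\infty\le4n|z|_\infty$ for all $z\in\mathbb R^n$. If $a,a'\in B$ have the same cell, then $|p(a)-p(a')|_\infty\le s$, and so
$$|q(a)-q(a')|_\infty\le4ns=\frac1{4n} .$$
Now $q(b_0')=0$ and $q(b_j')=e_j$. These $n+1$ points have mutual distance $1>\frac1{4n}$, so the cells of $b_0',\dots,b_n'$ are distinct. Each contains at least $J$ elements of $B$, because the $b_j'$ were not deleted. If $y\in B$ lies in the cell of $b_j'$ and $x\in B$ in the cell of $b_0'$, then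
$$|q(y)-q(x)-e_j|_\infty\le\frac1{4n}+\frac1{4n}=\frac1{2n}.\qquad(4)$$

These are the crowded clusters at the corners of a simplex, and we swap. Let $\ell=\lfloor J/n\rfloor$. Choose distinct elements $x_{j,i}\in B$ $(1\le j\le n,\ 1\le i\le\ell)$ in the cell of $b_0'$, which is possible as $n\ell\le J$, and for each $j$ distinct elements $y_{j,1},\dots,y_{j,\ell}\in B$ in the cell of $b_j'$. For $t\in\{0,\dots,\ell\}^n$ let
$$T(t)=\{y_{j,i}:i\le t_j\}\cup\{x_{j,i}:i>t_j\},\qquad S(t)=\sum_{a\in T(t)}u_a .$$
Let $t\ne t'$. In block $j$ the sets $T(t)$ and $T(t')$ differ in $|t_j-t_j'|$ swaps of some $x_{j,i}$ against $y_{j,i}$, all in the same direction. By (4), $Q\varphi_I(S(t)-S(t'))$ is the sum over $j$ of $\operatorname{sgn}(t_j-t_j')$ times a sum of $|t_j-t_j'|$ vectors of the form $e_j+\mathrm{err}$ with $|\mathrm{err}|_\infty\le\frac1{2n}$. Choose $j$ such that $\tau=|t_j-t_j'|>0$ is maximal, and look at the $j$-th coordinate. Block $j$ contributes at least $\tau(1-\frac1{2n})$ in absolute value, and each of the other $n-1$ blocks at most $\frac\tau{2n}$. So this coordinate has absolute value at least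
$$\tau\Big(1-\frac1{2n}\Big)-(n-1)\frac{\tau}{2n}=\frac\tau2>0 .$$
So the $(\ell+1)^n$ vectors $S(t)$ are distinct. By Step 1 there are at most $X$ of them. For large $k$ we have $n\le k^{1/20}$, hence
$$X\ge(\ell+1)^n\ge(J/n)^n\ge\big(k^{1/4-1/20}\big)^n=k^{n/5},$$
contrary to the hypothesis. This proves the claim.

**Step 8: counting deletions.** We iterate and check that few elements are lost. Start with $B=A$. For each $I$ in turn, replace $B$ by $B^\flat$ as long as $V_I(B)\ge1$. By monotonicity, once $V_I(B)=0$ it stays $0$. For a given $I$, before the $r$-th replacement we have $1\le V_I(B)\le n!H^n/2^{r-1}$ by the claim, so there are at most $1+\log_2(n!H^n)$ replacements. This count includes a replacement that might make $B$ empty, because it uses the claim only for the earlier ones. There are at most $D^n$ sets $I$. So up to any moment the number of deleted elements is at most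
$$D^n\,\big(1+\log_2(n!H^n)\big)\,MJ .$$
For large $k$, $D,h\le\log_2X\le\frac n5\log_2k\le\log^2k$. Next, $\log_2(n!H^n)\le n\log_2n+nh\log_2(2kh)$, where $n\le\log k$, $h\le\log^2k$ and $\log_2(2kh)\le2\log k$, so the middle factor is at most $(\log k)^5$. Further,
$$D^nM\le(\log k)^{2n}(33n^2)^n\le33^n(\log k)^{4n}\le e^{5n\log\log k}\le k^{1/8},$$
where the third inequality needs $\log\log k\ge\log33$, and the last is the hypothesis $n\log\log k\le\frac{\log k}{40}$. With $J\le2k^{1/4}$ the total is at most $2k^{3/8}(\log k)^5<k/2$. In particular $B$ never becomes empty, so the claim applies throughout. The final set $A'$ has $|A'|\ge k/2$ and $V_I(A')=0$ for all $I$. By Step 5 the differences $u_a-u_b$ $(a,b\in A')$ span dimension at most $n-1$. Applying $U\to G\otimes\mathbb R$, so do the $\bar a-\bar b$, and the group generated by the $a/b$ has rank at most $n-1$. $\square$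

## 8. Algebraic integers with all conjugates close to the unit disc

We turn to the second half, where low rank must produce many sums. There is a direct way to make many distinct sums. If $x_1,\dots,x_m$ satisfy $|x_{j}|\ge2|x_{j-1}|$ for some absolute value, then the last term of a relation $\sum\epsilon_ix_i=0$ with $\epsilon_i\in\{-1,0,1\}$ dominates the rest, so all $2^m$ subset sums are distinct. At a non-archimedean place, different absolute values suffice. If this fails at every place, we can pigeonhole on absolute values, at a cost controlled by the rank.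

The point where this stops is the set of $q$-th roots of unity. All of its absolute values, at all places, are $1$, and nothing can be sorted. After the pigeonholing we are left in general with units all of whose conjugates have absolute value close to $1$. If they were exactly $1$, the classical theorem of Kronecker would say that the units are roots of unity. But they are only close to $1$, and the degrees are not bounded, so closeness cannot be turned into equality. Even for roots of unity one would still have to produce many sums.

The way past this is to let the degree decide. If the degree is small compared with the closeness, a quantitative form of Kronecker's theorem applies (Lemma 6), and there are few roots of unity of small degree. If the degree is large, then the conjugates have average close to $0$ (Lemma 5), and this will make the vectors of conjugates of different elements nearly orthogonal, hence independent. Roots of unity of prime order $q$ show how. There $\frac1{q-1}\sum_\sigma\sigma(x)\overline{\sigma(y)}$ is $1$ if $x=y$, and $\frac{-1}{q-1}$ if $x\ne y$, since it is then the average of the conjugates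 of a primitive root. For $m\le q-1$ such roots the Gram matrix has off-diagonal row sums $\frac{m-1}{q-1}<1$ in absolute value. So it is strictly diagonally dominant, and the $m$ roots are linearly independent over $\mathbb Q$.

**Lemma 5.** Let $0<\eta\le\frac14$, and let $z$ be an algebraic integer of degree $N$ with conjugates $z_1,\dots,z_N$, all $|z_i|\le e^\eta$. Then
$$\Big|\frac1N\sum_iz_i\Big|^2\le e^{4\eta}\Big(2\eta+\frac{\log(1/\eta)}{N}\Big).$$

**Proof.** The discriminant forces the conjugates to be spread out, and a logarithmic energy turns this into a bound for their average. Let $u_i=e^{-2\eta}z_i$, so $|u_i|\le e^{-\eta}<1$. For $|\zeta|<1$ we have $-\log|1-\zeta|=\mathrm{Re}\sum_{l\ge1}\zeta^l/l$. Apply this to $\zeta=u_i\bar u_j$ and sum over all $i,j$; keep only $l=1$ at the end: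
$$\sum_{i,j}-\log|1-u_i\bar u_j|=\sum_{l\ge1}\frac1l\Big|\sum_iu_i^l\Big|^2\ \ge\ \Big|\sum_iu_i\Big|^2=e^{-4\eta}\Big|\sum_iz_i\Big|^2 .$$
Now we bound the left side from above. For $i\ne j$,
$$|1-u_i\bar u_j|^2-|u_i-u_j|^2=(1-|u_i|^2)(1-|u_j|^2)>0,$$
so $|1-u_i\bar u_j|>|u_i-u_j|=e^{-2\eta}|z_i-z_j|$, and $-\log|1-u_i\bar u_j|\le2\eta-\log|z_i-z_j|$. The product of $|z_i-z_j|$ over ordered pairs $i\ne j$ is $|\mathrm{disc}|$ of the minimal polynomial of $z$, a nonzero integer up to sign, so it is at least $1$. Hence the off-diagonal terms sum to at most $2\eta N^2$. Each diagonal term is at most $-\log(1-e^{-2\eta})$. Since $1-e^{-x}\ge x/2$ on $[0,1]$ (the left side is concave, and the inequality holds at both ends), this is at most $\log(1/\eta)$. Altogether $e^{-4\eta}|\sum_iz_i|^2\le2\eta N^2+N\log(1/\eta)$. Divide by $N^2$. $\square$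

**Lemma 6.** Let $z\neq0$ be an algebraic integer of degree $N$ all of whose conjugates satisfy $|z_i|\le e^\eta$, $\eta>0$. If $4eN^2\eta\le1$, then $z$ is a root of unity.

**Proof.** We find a prime $p$ such that $w\mapsto w^p$ permutes the conjugates. By Bertrand's postulate there is a prime $p\in(2eN,4eN]$. Let $S_l=\sum_iz_i^l\in\mathbb Z$. The polynomial $\frac1p\big((\sum_iX_i^l)^p-\sum_iX_i^{lp}\big)$ has integer coefficients, since the multinomial coefficients involved are divisible by $p$, and it is symmetric. Its value at $(z_1,\dots,z_N)$ is therefore an integer polynomial in the elementary symmetric functions of the $z_i$, hence an integer. So, using Fermat's little theorem,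
$$S_{lp}\equiv S_l^p\equiv S_l\pmod p .$$
For $1\le l\le N$ both $|S_l|$ and $|S_{lp}|$ are at most $Ne^{Np\eta}\le eN$, because $Np\eta\le4eN^2\eta\le1$. So $|S_{lp}-S_l|\le2eN<p$, and therefore $S_{lp}=S_l$. Thus the multisets $\{z_i^p\}$ and $\{z_i\}$ have the same first $N$ power sums, and by Newton's identities they coincide. The $z_i$ are distinct, so $w\mapsto w^p$ permutes them. Hence $z^{p^r}=z$ for some $r\ge1$, and as $z\ne0$, $z$ is a root of unity. $\square$

## 9. Low rank forces $2^m$ sums

**Proposition 7.** Let $k$ be large, $1\le n\le\frac{\log k}{40\log\log k}$, $m=\lfloor k^{1/(11n)}\rfloor$. Let $A'\subset K^*$ with $|A'|\ge k/2$, and suppose the group $\Gamma$ generated by the ratios of elements of $A'$ has rank $d\le n-1$. Then $|A'^+|\ge2^m$.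

**Proof.** As in the proof of Corollary 2, $m\ge(\log k)^{40/11}-1\ge\log^2k$. So $m\ge n$, and $m$ is as large as we like, uniformly in $n$. Suppose $|A'^+|<2^m$. This hypothesis passes to subsets of $A'$ and to dilates $cA'$, $c\in K^*$. Dividing by an element of $A'$, we may assume $A'\subset\Gamma$.

**Step 1: few absolute values at each place.** This makes the direct method precise. *For a non-archimedean place $v$ of $K$, $|\cdot|_v$ takes fewer than $m$ values on $A'$. For an embedding $\sigma:K\to\mathbb C$, no subset of $A'$ gives $m$ values of $\log|\sigma(\cdot)|$ that are pairwise at least $\log2$ apart.* The same holds for dilates of subsets of $A'$.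

Otherwise let $x_1,\dots,x_m$ be corresponding elements, ordered by increasing absolute value. If two different subsets of them had equal sums, then $\sum\epsilon_ix_i=0$ with $\epsilon_i\in\{-1,0,1\}$ not all $0$. Let $j$ be the last index with $\epsilon_j\ne0$. In the non-archimedean case $\epsilon_jx_j$ is strictly larger than every other term, so the sum is not $0$, a contradiction. In the archimedean case $|\sigma(x_i)|\le2^{-(j-i)}|\sigma(x_j)|$ for $i<j$, so
$$|\sigma(x_j)|\le\sum_{i<j}|\sigma(x_i)|\le\sum_{r=1}^{j-1}2^{-r}|\sigma(x_j)|<|\sigma(x_j)|,$$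
a contradiction. So there are $2^m$ distinct subset sums, against the hypothesis.

**Step 2: making all ratios units.** We pigeonhole at finitely many non-archimedean places, no more than the rank they use up. Let
$$\Gamma'=\Gamma\cap O_K^*=\{\gamma\in\Gamma:\mathrm{ord}_v(\gamma)=0\text{ for all non-archimedean }v\}.$$
Let $d_1$ be the dimension of the span of the $\mathrm{ord}_v|_\Gamma$ in $\mathrm{Hom}(\Gamma,\mathbb Q)$, and let $\mathrm{ord}_{v_1},\dots,\mathrm{ord}_{v_{d_1}}$ be a basis of this span. Every $\mathrm{ord}_v$ is a combination of these, so their joint kernel is $\Gamma'$. They are linearly independent, so their joint image in $\mathbb Z^{d_1}$ lies in no proper subspace and has rank $d_1$. Hence $\operatorname{rank}\Gamma'=d-d_1$. By Step 1 the vector $(|x|_{v_i})_{i\le d_1}$ takes at most $m^{d_1}$ values on $A'$. So some $A''\subset A'$ with $|A''|\ge|A'|m^{-d_1}$ has this vector constant, which means that all ratios of elements of $A''$ lie in $\Gamma'$. Fix $x_*\in A''$ and put $B=x_*^{-1}A''\subset\Gamma'$.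

**Step 3: making all conjugates of ratios close to the unit circle.** We pigeonhole at few embeddings, chosen so that they control all of them. Put $\eta=m^{-6}$. For embeddings $\sigma$ let $\lambda_\sigma(x)=\log|\sigma(x)|$ on $\Gamma'$. Let $e$ be the dimension of the real span of the $\lambda_\sigma$ in $\mathrm{Hom}(\Gamma',\mathbb R)$; then $e\le\operatorname{rank}\Gamma'=d-d_1$. If $e=0$, all $\lambda_\sigma$ vanish on $\Gamma'$, and we put $B'=B$.

Let $e\ge1$, so that $d\ge1$. Choose $\sigma_1,\dots,\sigma_e$ maximizing $|\det(\lambda_{\sigma_1},\dots,\lambda_{\sigma_e})|$, taken with respect to a fixed basis of the span. The maximum is not $0$, and by Cramer's rule every $\lambda_\sigma$ is $\sum_ic_i\lambda_{\sigma_i}$ with all $|c_i|\le1$. For each $i$ cover $\lambda_{\sigma_i}(B)$ greedily by intervals $[t,t+\log2)$, always starting the next interval at the smallest value not yet covered. The starting points are pairwise at least $\log2$ apart, so by Step 1, applied to $B$, there are fewer than $m$ of them. Split each interval into $L=dm^6$ equal half-open parts. Sorting by these parts for $i=1,\dots,e$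 gives at most $(mL)^e$ classes in $B$. For $x,y$ in one class and **every** $\sigma$,
$$|\lambda_\sigma(x/y)|\le\sum_{i=1}^e|c_i|\,|\lambda_{\sigma_i}(x/y)|\le e\,\frac{\log2}L\le\frac dL=\eta .$$
As $d\le m$, we have $mL=dm^7\le m^8$. Let $B'$ be the largest class.

In both cases, since $d_1+8e\le8d\le8(n-1)$,
$$|B'|\ \ge\ \tfrac k2\,m^{-d_1-8e}\ \ge\ \tfrac k2m^{-8d}\ \ge\ \tfrac k2m^{-8(n-1)}\ \ge\ 2m^{10}.$$
The last inequality says $4m^{8n+2}\le k$, and indeed $4m^{8n+2}\le4k^{(8n+2)/(11n)}\le4k^{10/11}\le k$ for large $k$. All ratios $z=x/y$ with $x,y\in B'$ are units of $O_K$ with $\big|\log|\sigma(z)|\big|\le\eta$ for all $\sigma$. Dividing by an element of $B'$, we may also assume that $e^{-\eta}\le|\sigma(x)|\le e^\eta$ for $x\in B'$ and all $\sigma$. The ratios do not change.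

**Step 4: choosing $m$ elements whose ratios have large degree.** We use Lemma 6 to show that ratios of small degree are rare. Let $n_0=\lfloor(4e\eta)^{-1/2}\rfloor=\lfloor m^3/(2\sqrt e)\rfloor$. Since $2\sqrt e<3.3$, we have $m^3/4\le n_0\le m^3$ for large $m$. Let $z$ be a ratio as above of degree $N\le n_0$. Then $4eN^2\eta\le1$, so by Lemma 6 $z$ is a root of unity, of some order $q$ with $\varphi_{\rm Euler}(q)=N\le n_0$.

We need $\varphi_{\rm Euler}(q)\ge\sqrt{q/2}$. Euler's function is multiplicative. For an odd prime $p$ we have $\varphi_{\rm Euler}(p^a)=p^{a-1}(p-1)\ge p^{a/2}$: if $a=1$ because $p-1\ge\sqrt p$, and if $a\ge2$ because $a-1\ge a/2$. For $p=2$ we have $2^{a-1}\ge2^{a/2}$ if $a\ge2$, and $\varphi_{\rm Euler}(2)=1=\sqrt{2/2}$. Multiplying, we lose at most one factor $\sqrt2$.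

So $q\le2n_0^2$. Let $\mathcal U$ be the set of all roots of unity of an order $q$ with $\varphi_{\rm Euler}(q)\le n_0$. For each of at most $2n_0^2$ values of $q$ there are at most $n_0$ of them, so $|\mathcal U|\le2n_0^3\le2m^9$. Also $1\in\mathcal U$, and $\mathcal U$ is closed under inversion. Choose $x_1,x_2,\dots$ in $B'$ greedily, each outside $x_i\,\mathcal U$ for all earlier $i$. After fewer than $m$ choices, fewer than $2m^9\cdot m\le|B'|$ elements are excluded, so we obtain $x_1,\dots,x_m$. They are distinct as $1\in\mathcal U$. As $\mathcal U$ is closed under inversion, no ratio $x_i/x_j$ with $i\ne j$ is in $\mathcal U$, so each has degree greater than $n_0$.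

**Step 5: linear independence.** We show that a Gram matrix is diagonally dominant. Let
$$G_{ij}=\frac1\Delta\sum_\sigma\sigma(x_i)\overline{\sigma(x_j)},\qquad\Delta=[K:\mathbb Q].$$
Then $G_{ii}\ge e^{-2\eta}\ge\frac12$. For $i\ne j$ put $z=x_i/x_j$, of degree $N>n_0\ge m^3/4$. Then
$$G_{ij}=\frac1\Delta\sum_\sigma\sigma(z)|\sigma(x_j)|^2 .$$
Here $\big||\sigma(x_j)|^2-1\big|\le e^{2\eta}-1$ and $|\sigma(z)|\le e^\eta$, so
$$|G_{ij}|\le\Big|\frac1\Delta\sum_\sigma\sigma(z)\Big|+e^\eta(e^{2\eta}-1).$$
The last term is at most $2\eta e^{3\eta}\le5\eta=5m^{-6}$, since $\eta\le\frac14$. The first term is the absolute value of the average of the $N$ conjugates of $z$. Lemma 5, with $\log(1/\eta)=6\log m$ and $N\ge m^3/4$, gives for large $m$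
$$|G_{ij}|\le\Big(e^{4\eta}\big(2m^{-6}+24m^{-3}\log m\big)\Big)^{1/2}+5m^{-6}\le8\,m^{-3/2}(\log m)^{1/2}+5m^{-6}.$$
Summing over the $m-1$ values of $j\ne i$,
$$\sum_{j\ne i}|G_{ij}|\le 8\Big(\frac{\log m}m\Big)^{1/2}+5m^{-5}<\frac12\le G_{ii}$$
for $m$ large. So $G$ is strictly diagonally dominant, hence nonsingular. Up to the factor $\frac1\Delta$ it is the Gram matrix of the vectors $(\sigma(x_i))_\sigma\in\mathbb C^\Delta$, so these vectors are linearly independent over $\mathbb C$. A rational relation $\sum_ic_ix_i=0$ would give $\sum_ic_i\sigma(x_i)=0$ for all $\sigma$, so $x_1,\dots,x_m$ are linearly independent over $\mathbb Q$. Their $2^m$ subset sums are distinct. But $\{x_1,\dots,x_m\}$ is a dilate of a subset of $A'$, and this contradicts $|A'^+|<2^m$. $\square$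

**Proof of Theorem 1.** By Section 4 we may assume $A\subset K^*$ with $K$ a number field. If $|A^\times|<k^{n/5}$, Proposition 4 gives $A'\subset A$ with $|A'|\ge k/2$ whose ratios generate a group of rank at most $n-1$, and Proposition 7 gives $|A^+|\ge|A'^+|\ge2^m$. All the conditions "$k$ large" that we used depend on $k$ alone and not on $n$, $A$ or $K$, so one $k_0$ serves for all of them. $\square$

With Theorem 1, Corollary 2 is proved as well, and (1) does hold for $g_{\mathbb C}$, with $c'=\frac1{250}$ for all sufficiently large $k$.
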